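\title{Compact Hankel operators on the sphere and the sum $H^\infty+\mathrm{VMO}$}

\begin{abstract}
Let $S$ be the unit sphere of $\mathbf C^n$, $n\ge2$, and let $\mathcal A$ be the algebra of bounded functions $f$ on $S$ for which the Hankel operator $H_f$ on the Hardy space $H^2(S)$ is compact. The algebra $\mathcal A$ contains the sum $X=H^\infty(S)+\{\mathrm{VMO}\cap L^\infty\}$. We show that this inclusion is strict for every $n\ge2$. The counterexample is explicit: it is the lacunary series $\sum z_1^{2^{k^2}}$ with each term cut off slowly near the circle $|z_1|=1$. Moreover $X$ is not dense in $\mathcal A$, and the quotient $\mathcal A/\overline X$ contains a copy of $\ell^\infty/c_0$. We also determine which Hadamard lacunary series in $z_1$ are Cauchy projections of elements of $\mathcal A$, and which are projections of elements of $X$.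
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $n\ge2$, let $S=\{z\in\mathbf C^n:|z|=1\}$, and let $\sigma$ be the positive regular Borel measure on $S$ that is invariant under the orthogonal group $O(2n)$ and has total mass $1$. All spaces $L^p$ are taken with respect to $\sigma$, and $\langle z,w\rangle=\sum_jz_j\bar w_j$. The Hardy space $H^2(S)$ is the closure in $L^2$ of the polynomials in $z_1,\dots,z_n$. The orthogonal projection $P$ of $L^2$ onto $H^2(S)$ is the Cauchy projection,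
\[
(Pf)(w)=\int_S\frac{f(\zeta)}{(1-\langle w,\zeta\rangle)^n}\,d\sigma(\zeta),\qquad |w|<1,
\]
and $H^\infty(S)=H^2(S)\cap L^\infty$. For $f\in L^\infty$ the Hankel operator $H_f:H^2(S)\to L^2$ is $H_f=(1-P)M_f|H^2(S)$, where $M_f$ is multiplication by $f$. It records the part of $fH^2(S)$ that leaves $H^2(S)$. We study
\[
\mathcal A=\{f\in L^\infty: H_f\text{ is compact}\},
\]
a Banach subalgebra of $L^\infty$.

The description of $\mathcal A$ involves mean oscillation over the nonisotropic balls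
\[
B(\zeta,r)=\{x\in S:|1-\langle x,\zeta\rangle|^{1/2}<r\},\qquad \zeta\in S,\ r>0 .
\]
For $W\in L^1$ and a ball $B$ let $W_B=\sigma(B)^{-1}\int_BW\,d\sigma$, and put
\[
\omega_W(\delta)=\sup_{\zeta\in S,\ 0<r\le\delta}\ \frac1{\sigma(B(\zeta,r))}\int_{B(\zeta,r)}|W-W_{B(\zeta,r)}|\,d\sigma,\qquad \|W\|_{\mathrm{BMO}}=\sup_{\delta>0}\omega_W(\delta).
\]
The function $W$ has \emph{vanishing mean oscillation}, $W\in\mathrm{VMO}$, if $\omega_W(\delta)\to0$ as $\delta\downarrow0$, and $W\in\mathrm{BMO}$ if $\|W\|_{\mathrm{BMO}}<\infty$. Let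
\[
X=H^\infty(S)+\{\mathrm{VMO}\cap L^\infty\}.
\]
It is known that
\begin{equation}\label{eq:known}
\mathcal A=\{f\in L^\infty: f-Pf\in\mathrm{VMO}\},
\end{equation}
that $X\subset\mathcal A$, and, by a result of Davie and Jewell, that $\mathcal A\ne H^\infty(S)+C(S)$. Continuous functions lie in VMO, because $x\in B(\zeta,r)$ gives $|x-\zeta|^2=2\operatorname{Re}(1-\langle x,\zeta\rangle)<2r^2$. Thus
\[
H^\infty(S)+C(S)\subset X\subset\mathcal A ,
\]
and the two ends of this chain differ. The question posed in \cite{Hankel} is whether the second inclusion is an equality: \emph{is it true that $\mathcal A=X$?}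

There is a reason to expect the answer yes. By \eqref{eq:known} every $f\in\mathcal A$ is the sum of $Pf\in H^2(S)$ and $f-Pf\in\mathrm{VMO}$, and if $Pf$ is bounded this splitting already shows $f\in X$. In general, for $f\in\mathcal A$,
\[
f\in X\iff f\in H^\infty(S)+\mathrm{VMO}\iff Pf\in H^\infty(S)+\mathrm{VMO};
\]
the first equivalence holds because $f-h$ is bounded when $f$ and $h$ are, and the second because $f-Pf\in\mathrm{VMO}$. So we are given a function $Pf$ in the Hardy space that is a sum (bounded)${}+{}$(VMO), and we ask whether the bounded summand can be taken in the Hardy space too. It need not be.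

The examples depend on $z_1$ only. Let $\mathbf D$ be the unit disk, let
\[
s(w)=\log\frac1{1-|w|},\qquad w\in\mathbf D,
\]
and let $\chi:\mathbf R\to[0,1]$ be the $C^1$ function with $\chi=0$ on $(-\infty,0]$, $\chi(y)=3y^2-2y^3$ on $[0,1]$, and $\chi=1$ on $[1,\infty)$. Given integers $2\le N_1<N_2<\cdots$, lengths $\ell_k\ge1$ and a bounded complex sequence $a=(a_k)$, define
\begin{equation}\label{eq:fa}
\chi_k(w)=\chi\Bigl(\frac{s(w)-\log N_k}{\ell_k}\Bigr),\qquad f_a(z)=\sum_{k\ge1}a_k\bigl(1-\chi_k(z_1)\bigr)z_1^{N_k}.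
\end{equation}
The series converges absolutely where $|z_1|<1$, hence almost everywhere on $S$. The $k$-th term is untouched where $1-|z_1|\ge1/N_k$ and is removed where $1-|z_1|\le e^{-\ell_k}/N_k$.

\begin{theorem}\label{thm:A}
Let $n\ge2$, and let $f$ be the function \eqref{eq:fa} with $N_k=2^{k^2}$, $\ell_k=(2k+1)\log2$ and $a_k=1$ for all $k\ge1$. Then $f\in\mathcal A$ but $f\notin H^\infty(S)+\mathrm{VMO}$. In particular $\mathcal A\ne H^\infty(S)+\{\mathrm{VMO}\cap L^\infty\}$.
\end{theorem}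

Varying the coefficients $a_k$ shows that the gap between $X$ and $\mathcal A$ is large. Below, $\overline X$ is the norm closure of $X$, and $\operatorname{dist}_{\mathrm{BMO}}(f,Y)=\inf_{g\in Y}\|f-g\|_{\mathrm{BMO}}$.

\begin{theorem}\label{thm:B}
Let $N_1\ge2$, $N_{k+1}/N_k\ge3$ and $N_{k+1}/N_k\to\infty$, and let $\ell_k=\log(N_{k+1}/N_k)$. Then for all $a\in\ell^\infty$ we have $f_a\in\mathcal A$,
\[
2^{-(n-1)}\limsup_k|a_k|\le\operatorname{dist}_{L^\infty}(f_a,X)\le(1+e^{-1})\limsup_k|a_k|,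
\]
and
\[
\operatorname{dist}_{\mathrm{BMO}}\bigl(f_a,H^\infty(S)+\mathrm{VMO}\bigr)\ge c_n\limsup_k|a_k|
\]
with a constant $c_n>0$. Hence $a+c_0\mapsto f_a+\overline X$ is an isomorphic embedding of $\ell^\infty/c_0$ into $\mathcal A/\overline X$. In particular $X$ is not dense in $\mathcal A$, and $\mathcal A/\overline X$ is nonseparable.
\end{theorem}

The last result decides, for Hadamard lacunary series in $z_1$, which of them are projections of elements of $X$ or of $\mathcal A$.

\begin{theorem}\label{thm:C}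
Let $N_1\ge2$ and $N_{k+1}/N_k\ge\lambda>1$, and let $a$ be a complex sequence with $F_a=\sum_ka_kz_1^{N_k}\in H^2(S)$. Then:
\begin{enumerate}
\item[(1)] $F_a\in P(X)$ if and only if $a\in c_0$.
\item[(2)] $F_a\in P(\mathcal A)$ if and only if the following holds:
\begin{itemize}
\item[(D)] there is $C$ such that for each $\varepsilon>0$ there is $R_\varepsilon$ with
\[
\sum_{R\le N_k\le RL}|a_k|\le C+\varepsilon\log L\qquad\text{for all }R\ge R_\varepsilon,\ L\ge1 .
\]
\end{itemize}
\end{enumerate}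
In particular, $\sum_kz_1^{N_k}\in P(\mathcal A)$ if and only if $N_{k+m}/N_k\to\infty$ as $k\to\infty$ for some $m\ge1$, and $\sum_kz_1^{N_k}$ is never in $P(X)$.
\end{theorem}

Thus $\sum z_1^{2^{k^2}}$ lies in $P(\mathcal A)\setminus P(X)$, while $\sum z_1^{2^k}$ lies in neither set. Of the theory of Hankel operators the proofs use only \eqref{eq:known} and, for the quotient in Theorem~\ref{thm:B}, the inclusion of $X$ in the closed algebra $\mathcal A$. The letter $C_n$ denotes a constant that depends only on $n$ and may change from line to line.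

\section{The sphere seen from the coordinate $z_1$}\label{sec:prelim}

\subsection*{Balls}
The function $d(x,y)=|1-\langle x,y\rangle|^{1/2}$ satisfies the triangle inequality on $S$, and there is $A_0\ge1$ with
\begin{equation}\label{eq:ball}
A_0^{-1}r^{2n}\le\sigma(B(\zeta,r))\le A_0r^{2n},\qquad 0<r\le\sqrt2;
\end{equation}
see \cite[5.1.2, 5.1.4]{RudinBall}. Since $B(\zeta,r)=S$ for $r>\sqrt2$, the upper bound holds for all $r>0$. The shape of the balls explains the exponent. Write $x\in B(\zeta,r)$ as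
\begin{equation}\label{eq:shape}
x=\langle x,\zeta\rangle\zeta+y,\quad y\perp\zeta;\qquad\text{then}\quad |1-\langle x,\zeta\rangle|<r^2,\quad |y|^2=1-|\langle x,\zeta\rangle|^2\le2r^2 .
\end{equation}
The ball has size $r^2$ in the complex line through $\zeta$ and size $r$ in the $2n-2$ real directions orthogonal to it.

For any constant $c$, the mean oscillation of $W$ over $B$ is at most twice the average of $|W-c|$ over $B$, since $|W_B-c|$ is at most that average. Taking $c=0$ gives $\|W\|_{\mathrm{BMO}}\le2\|W\|_\infty$. It also gives $\mathrm{VMO}\subset\mathrm{BMO}$: if $\omega_W(\delta)<\infty$ for some $\delta\le\sqrt2$, the mean oscillation over a ball of radius $r\ge\delta$ is at most $2A_0\delta^{-2n}\|W\|_1$.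

\subsection*{Functions of $z_1$}
For a function $\varphi$ on $\mathbf D$ put $\tilde\varphi(z)=\varphi(z_1)$. With $dA$ the area measure,
\begin{equation}\label{eq:push}
\int_S\tilde\varphi\,d\sigma=\frac{n-1}\pi\int_{\mathbf D}\varphi(w)(1-|w|^2)^{n-2}\,dA(w)
\end{equation}
by \cite[1.4.5]{RudinBall}. In particular the circle
\[
\Gamma=\{\xi_\theta:\theta\in\mathbf R\},\qquad \xi_\theta=(e^{i\theta},0,\dots,0),
\]
on which $|z_1|=1$, has measure zero, and $\int_S\psi(|z_1|^2)\,d\sigma=(n-1)\int_0^1\psi(t)(1-t)^{n-2}\,dt$. Integrating by parts $n-2$ times, we get for real $p\ge0$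
\begin{equation}\label{eq:mu}
\mu_p:=\int_S|z_1|^{2p}\,d\sigma=\frac{(n-1)!}{(p+1)(p+2)\cdots(p+n-1)} .
\end{equation}
For integers $N\ge1$ and $1\le j\le n-1$ we have $N\le N+j\le nN$, so $\mu_N\le C_nN^{-(n-1)}$ and $\mu_N^{-1}\le C_nN^{n-1}$.

The measure $\sigma$ is invariant under the rotations $z_j\mapsto e^{i\theta_j}z_j$. Hence the monomials $z^\alpha$ are mutually orthogonal and form an orthogonal basis of $H^2(S)$. For $W\in L^1$ and $N\ge0$ define
\[
\widehat W(N)=\mu_N^{-1}\int_SW\,\bar z_1^{\,N}\,d\sigma .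
\]
For $W\in L^2$ this is the coefficient of $z_1^N$ in the expansion of $PW$, so $\widehat W(N)=\widehat{PW}(N)$. If $W\in L^2$ depends on $z_1$ only, rotating $z_j$ with $j\ge2$ shows that $W$ is orthogonal to every monomial that involves $z_j$, and therefore
\begin{equation}\label{eq:Pz1}
PW=\sum_{N\ge0}\widehat W(N)z_1^N .
\end{equation}

\subsection*{Lacunary sums}
A sequence of positive integers is \emph{$\lambda$-lacunary} if $N_{k+1}/N_k\ge\lambda>1$ for all $k$. Let $\eta>0$ and $y_k=N_k\eta$. The numbers $y_k\le1$, listed in decreasing order, are at most $1,\lambda^{-1},\lambda^{-2},\dots$, and the numbers $y_k\ge1$, listed in increasing order, are at least $1,\lambda,\lambda^2,\dots$. Therefore, for $\beta>0$,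
\begin{equation}\label{eq:lac}
\sum_{y_k\le1}y_k^\beta\le\frac1{1-\lambda^{-\beta}},\qquad\sum_{y_k\ge1}\frac1{y_k}\le\frac1{1-\lambda^{-1}},\qquad\sum_{y_k\ge1}e^{-y_k}\le E_\lambda:=\sum_{i\ge0}e^{-\lambda^i},
\end{equation}
and $E_\lambda\to e^{-1}$ as $\lambda\to\infty$ by dominated convergence. Also
\begin{equation}\label{eq:count}
\#\{k:R\le N_k\le RL\}\le1+\frac{\log L}{\log\lambda},\qquad R>0,\ L\ge1 .
\end{equation}
We use freely that $\rho^N\le e^{-N(1-\rho)}$ and $1-\rho^N\le N(1-\rho)$ for $0\le\rho\le1$. Since $n\ge2$, we have $\sum_k\mu_{N_k}<\infty$. So for bounded $a$ the series $F_a=\sum a_kz_1^{N_k}$ converges in $H^2(S)$ as well as pointwise off $\Gamma$, and the two sums agree almost everywhere.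

\section{The idea in two variables}\label{sec:idea}

Let $n=2$. By \eqref{eq:push} the coordinate $z_1$ is uniformly distributed over the disk, and $\mu_N=1/(N+1)$.

\subsection*{Coefficients live on separate annuli}
The probability measure $\mu_N^{-1}|z_1|^{2N}d\sigma$ gives the set $\{|z_1|\le1-\delta\}$ the mass
\begin{equation}\label{eq:mass}
(N+1)\int_0^{(1-\delta)^2}t^N\,dt=(1-\delta)^{2N+2}.
\end{equation}
For $\delta=y/N$ this tends to $e^{-2y}$. So the annulus $1/(LN)\le1-|z_1|\le L/N$ carries mass close to $e^{-2/L}-e^{-2L}$, which is nearly everything when $L$ is large. If $N_{k+1}/N_k\to\infty$, these annuli are eventually disjoint, and a bounded function can imitate $z_1^{N_k}$ on the $k$-th annulus for every $k$. Explicitly, let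
\[
\phi(z)=\sum_k\mathbf 1_{\{1-|z_1|>1/N_{k+1}\}}\,z_1^{N_k}.
\]
At a point with $1/N_{j+1}<1-|z_1|\le1/N_j$ the terms $k<j$ are absent, the term $k=j$ has modulus at most $1$, and the terms $k>j$ have $N_k(1-|z_1|)>1$ and add up to at most $E_\lambda$ by \eqref{eq:lac}; where $1-|z_1|>1/N_1$, all terms are of the last kind. So $\phi$ is bounded. By \eqref{eq:mass},
\[
\widehat\phi(N_k)=(1-1/N_{k+1})^{2N_k+2}\ge1-(2N_k+2)/N_{k+1}\to1 .
\]
Nothing like this exists on the circle, the case $n=1$: there $\mu_N=1$, the numbers $\widehat W(N)$ are Fourier coefficients, and they tend to $0$ for every integrable $W$.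

In Section~\ref{sec:coef} we show that $\widehat W(N)\to0$ for all $W\in H^\infty(S)+\mathrm{VMO}$. This excludes $\phi$ from the sum. The real difficulty is to get such a function into $\mathcal A$.

\subsection*{From a jump to a slow transition}
Write $\phi=F-\tilde u$ with $F=\sum z_1^{N_k}$ and $u(w)=\sum_k\mathbf 1_{\{1-|w|\le1/N_{k+1}\}}w^{N_k}$. Then $\phi-P\phi=(F-P\phi)-\tilde u$. By \eqref{eq:Pz1}, $F-P\phi$ is a lacunary series whose coefficients $1-\widehat\phi(N_k)$ tend to $0$, and such a series is in VMO (Lemma~\ref{lem:lacVMO}). So everything depends on $\tilde u$. The sufficient condition for $\tilde u\in\mathrm{VMO}$ proved in Section~\ref{sec:vmo} is that $u$ be $C^1$ with $(1-|w|)|\nabla u(w)|\to0$ as $|w|\to1$, whereas the present $u$ jumps by $(1-1/N_{k+1})^{N_k}\to1$ across the circle $1-|w|=1/N_{k+1}$.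

We therefore replace the indicator by a radial factor $\psi_k(s(w))$ that rises from $0$ to $1$. The variable $s$ is the right one because $(1-|w|)\,|\nabla\psi_k(s(w))|=|\psi_k'(s)|$. A rise over an interval of length $\ell$ forces $\max|\psi_k'|\ge1/\ell$, so the lengths must tend to infinity. The factor must still be small at $s=\log N_k$: the coefficient $\widehat\phi(N_k)$ is carried by that region, and the monomial itself varies quickly there, since $(1-|w|)\,N|w|^{N-1}=(1-1/N)^{N-1}\ge e^{-1}$ at $1-|w|=1/N$. If the rise is complete by $s=\log N_{k+1}$, at most one term is in transition at any point and boundedness is preserved. The room available is the interval $(\log N_k,\log N_{k+1})$, and its length tends to infinity exactly when $N_{k+1}/N_k\to\infty$. This is the function \eqref{eq:fa} with $\ell_k=\log(N_{k+1}/N_k)$.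

\section{Coefficients of $H^\infty$, BMO and VMO functions}\label{sec:coef}

The next lemma is the obstruction to membership in $H^\infty(S)+\mathrm{VMO}$.

\begin{lemma}\label{lem:coef}
Let $N\ge1$.
\begin{enumerate}
\item[(a)] If $W\in L^\infty$, then $|\widehat W(N)|\le2^{n-1}\|W\|_\infty$.
\item[(b)] If $h\in H^\infty(S)$, then $\sum_{m\ge0}|\widehat h(m)|^2\le\|h\|_\infty^2$.
\item[(c)] If $W\in L^1$, then $|\widehat W(N)|\le C_n\|W\|_{\mathrm{BMO}}$.
\item[(d)] If $W\in\mathrm{VMO}$, then $\widehat W(N)\to0$ as $N\to\infty$.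
\end{enumerate}
Consequently $\widehat W(N)\to0$ for every $W\in H^\infty(S)+\mathrm{VMO}$.
\end{lemma}

\begin{proof}
(a) By \eqref{eq:mu}, $|\widehat W(N)|\le\|W\|_\infty\,\mu_{N/2}/\mu_N$ and $\mu_{N/2}/\mu_N=\prod_{j=1}^{n-1}\frac{N+j}{N/2+j}\le2^{n-1}$.

(b) Write $z=(z_1,z')$ and let $(QW)(z)=\frac1{2\pi}\int_0^{2\pi}W(z_1,e^{i\theta}z')\,d\theta$. By the invariance of $\sigma$, the operator $Q$ is a contraction on $L^2$ and on $L^\infty$. It fixes the monomials $z_1^m$ and annihilates all other monomials, so $Qh=\sum_m\widehat h(m)z_1^m$ in $L^2$. By (a) the power series $g(w)=\sum_m\widehat h(m)w^m$ converges in $\mathbf D$, and $\tilde g=Qh$ almost everywhere. Hence $|g|\le\|h\|_\infty$ almost everywhere on $\mathbf D$ by \eqref{eq:push}, and everywhere by continuity. Parseval's identity on the circle $|w|=\rho$ gives $\sum_m|\widehat h(m)|^2\rho^{2m}\le\|h\|_\infty^2$; let $\rho\to1$.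

(c), (d) To bring in the oscillation of $W$ we rotate by half a period of $z_1^N$. Let $R(z_1,z')=(e^{i\pi/N}z_1,z')$. Invariance of $\sigma$ gives $\int(W\circ R)\bar z_1^{\,N}d\sigma=-\int W\bar z_1^{\,N}d\sigma$, hence
\begin{equation}\label{eq:half}
|\widehat W(N)|\le\frac1{2\mu_N}\int_S|W-W\circ R|\,|z_1|^N\,d\sigma .
\end{equation}
The weight $|z_1|^N$ is concentrated where $1-|z_1|$ is of order $1/N$ and decays exponentially beyond. We cut $S$ into layers accordingly and cover each layer by balls centered on $\Gamma$, large enough to contain both $x$ and $Rx$.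

Let $t_k=2^k/N$, $E_0=\{1-|x_1|<t_0\}$, and $E_k=\{t_{k-1}\le1-|x_1|<t_k\}$ for $k\ge1$. These sets cover $S$. We have $t_0\le1$, and for $k\ge1$ the set $E_k$ is empty unless $t_{k-1}\le1$; so only $t_k\le2$ matters. On $E_k$ we have $|x_1|^N\le2e^{-2^{k-1}}$: for $k\ge1$ because $N(1-|x_1|)\ge2^{k-1}$, and for $k=0$ because $2e^{-1/2}>1$.

Fix $k$ and write $t=t_k$. Take $\lceil1/t\rceil\le3/t$ equally spaced angles $\theta_m$ and put $B_m=B(\xi_{\theta_m},\sqrt{8t})=\{x:|1-x_1e^{-i\theta_m}|<8t\}$. Consecutive angles differ by at most $2\pi t$. So for $x\in E_k$ with $x_1=\rho e^{i\vartheta}$ there is $m$ with $|\vartheta-\theta_m|\le\pi t$ modulo $2\pi$. From $|1-\rho e^{i\gamma}|\le(1-\rho)+|\gamma|$ and $\pi/N\le\pi t$ we get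
\[
|1-x_1e^{-i\theta_m}|\le(1+\pi)t,\qquad|1-(Rx)_1e^{-i\theta_m}|\le(1+2\pi)t<8t .
\]
Thus $E_k$ is covered by the sets $B_m\cap R^{-1}B_m$. On such a set $|W-W\circ R|\le|W-W_{B_m}|+|W-W_{B_m}|\circ R$, and $R$ preserves $\sigma$, so by \eqref{eq:ball}
\[
\int_{E_k}|W-W\circ R|\,d\sigma\le2\sum_m\int_{B_m}|W-W_{B_m}|\,d\sigma\le\frac6{t_k}\,A_0(8t_k)^n\,\omega_W(\sqrt{8t_k}).
\]
The factor $t_k^{n-1}=2^{k(n-1)}N^{-(n-1)}$ cancels the growth $\mu_N^{-1}\le C_nN^{n-1}$ in \eqref{eq:half}, and we obtain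
\[
|\widehat W(N)|\le C_n\sum_{k\ge0}2^{k(n-1)}e^{-2^{k-1}}\,\omega_W\bigl(\sqrt{8\cdot2^k/N}\,\bigr).
\]
The series $\sum_k2^{k(n-1)}e^{-2^{k-1}}$ converges and $\omega_W\le\|W\|_{\mathrm{BMO}}$, which proves (c). If $W\in\mathrm{VMO}$, then $\|W\|_{\mathrm{BMO}}<\infty$ and each term tends to $0$ as $N\to\infty$; dominated convergence gives (d). The last statement follows from (b) and (d).
\end{proof}

\section{Functions of $z_1$ with vanishing mean oscillation}\label{sec:vmo}

For $u\in C^1(\mathbf D)$ let $|\nabla u|$ be the operator norm of the real differential, so that $|\nabla u|=|u'|$ when $u$ is holomorphic, and put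
\[
M(\delta)=\sup\{(1-|w|)|\nabla u(w)|:1-|w|\le\delta\},\qquad\delta>0 .
\]
Note that $M$ is nondecreasing and $M(\delta)=M(1)$ for $\delta\ge1$. The function $\tilde u$ may be unbounded near $\Gamma$, so balls that come close to $\Gamma$ need an integral estimate, which is part (a) below; on the remaining balls a pointwise estimate suffices.

\begin{lemma}\label{lem:crit}
Let $u\in C^1(\mathbf D)$ and $M(1)<\infty$. Then $\tilde u\in L^2$, and:
\begin{enumerate}
\item[(a)] For $0<t\le\frac12$ and $\theta\in\mathbf R$, the average of $|\tilde u-u((1-t)e^{i\theta})|$ over $B(\xi_\theta,\sqrt t)$ is at most $C_nM(t)$.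
\item[(b)] If $M(\delta)\to0$ as $\delta\to0$, then $\tilde u\in\mathrm{VMO}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Integration along radii gives $|u(w)|\le|u(0)|+M(1)s(w)$, and $s$ is square integrable over $\mathbf D$; so $\tilde u\in L^2$ by \eqref{eq:push}.

(a) The ball is $\{x:x_1\in\Delta\}$ with $\Delta=\{w\in\mathbf D:|1-we^{-i\theta}|<t\}$, up to a null set. Let $w=\rho e^{i\vartheta}\in\Delta$. Then $\rho>1-t$ and $\operatorname{Re}(we^{-i\theta})>0$, so we may take $|\vartheta-\theta|<\pi/2$. The distance from $1$ to the line through $0$ and $we^{-i\theta}$ is $|\sin(\vartheta-\theta)|$, which is therefore less than $t$; hence $|\vartheta-\theta|\le\frac\pi2t$. Go radially from $w$ to $(1-t)e^{i\vartheta}$ and then along the circle of radius $1-t$ to $(1-t)e^{i\theta}$. The first piece contributes at most $M(t)\int_{1-t}^\rho\frac{dr}{1-r}$, the second at most $\frac\pi2t\cdot M(t)/t$, so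
\[
|u(w)-u((1-t)e^{i\theta})|\le M(t)\Bigl(\log\frac t{1-|w|}+2\Bigr).
\]
By \eqref{eq:push}, polar coordinates and the substitution $1-\rho=ty$,
\begin{align*}
\int_{B(\xi_\theta,\sqrt t)}\log\frac t{1-|x_1|}\,d\sigma&\le\frac{n-1}\pi\cdot\pi t\int_{1-t}^1\bigl(2(1-\rho)\bigr)^{n-2}\log\frac t{1-\rho}\,d\rho\\
&=(n-1)2^{n-2}t^n\int_0^1y^{n-2}\log\frac1y\,dy=\frac{2^{n-2}}{n-1}\,t^n .
\end{align*}
Since $\sigma(B(\xi_\theta,\sqrt t))\ge A_0^{-1}t^n$, part (a) follows.

(b) Let $\tau(x)=\sqrt{1-|x_1|}$. As $1-|x_1|=\min_\theta|1-x_1e^{-i\theta}|$, the number $\tau(x)$ is the $d$-distance from $x$ to $\Gamma$, and the triangle inequality gives $|\tau(x)-\tau(y)|\le d(x,y)$. Fix a ball $B=B(\zeta,r)$ and put $\tau=\tau(\zeta)$.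

\emph{Case 1: $r\le\tau/2$.} Let $x\in B$; then $\tau(x)\ge\tau/2$. With $y$ as in \eqref{eq:shape} and $e_1=(1,0,\dots,0)$ we have $x_1-\zeta_1=(\langle x,\zeta\rangle-1)\zeta_1+\langle y,e_1\rangle$. The crude bound $|\langle y,e_1\rangle|\le\sqrt2\,r$ is too weak when $\tau$ is small. But $y\perp\zeta$, and the projection of $e_1$ on $\zeta^\perp$ has norm $\sqrt{1-|\zeta_1|^2}\le\sqrt2\,\tau$. Hence
\[
|x_1-\zeta_1|\le r^2+2r\tau\le\tfrac52r\tau .
\]
On the segment from $\zeta_1$ to $x_1$ the function $1-|w|$ is concave and at least $\tau^2/4$ at both ends, so it is at least $\tau^2/4$ throughout; it is at most $\tau^2+\frac52r\tau\le3\tau^2$. Therefore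
\[
|u(x_1)-u(\zeta_1)|\le\tfrac52r\tau\cdot\frac{4M(3\tau^2)}{\tau^2}=10\,\frac r\tau\,M(3\tau^2).
\]
For any $\tau_0>0$ the right side is at most $5M(3\tau_0^2)$ if $\tau\le\tau_0$, and at most $10rM(1)/\tau_0$ if $\tau>\tau_0$. So the mean oscillation over $B$ is at most $10M(3\tau_0^2)+20rM(1)/\tau_0$.

\emph{Case 2: $r>\tau/2$.} Choose $\xi_\theta\in\Gamma$ with $d(\zeta,\xi_\theta)=\tau<2r$. Then $B\subset B'=B(\xi_\theta,3r)$, and $\sigma(B')\le9^nA_0^2\sigma(B)$ by \eqref{eq:ball}. If $9r^2\le\frac12$, part (a) with $t=9r^2$ bounds the average over $B'$, hence the average over $B$, of $|\tilde u-u((1-t)e^{i\theta})|$ by $C_nM(9r^2)$. So the mean oscillation over $B$ is at most $C_nM(9r^2)$.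

Together the two cases give $\limsup_{\delta\to0}\omega_{\tilde u}(\delta)\le10M(3\tau_0^2)$ for every $\tau_0>0$. Let $\tau_0\to0$.
\end{proof}

\begin{lemma}\label{lem:lacVMO}
Let $(N_k)$ be $\lambda$-lacunary, $b\in\ell^\infty$, and $G(w)=\sum_kb_kw^{N_k}$. Then $(1-|w|)|G'(w)|$ is bounded on $\mathbf D$. If $b\in c_0$, then $\tilde G=\sum_kb_kz_1^{N_k}\in\mathrm{VMO}$.
\end{lemma}

\begin{proof}
For $|w|\le\frac12$ we have $|G'(w)|\le\|b\|_\infty\sum_{N\ge1}N2^{-(N-1)}=4\|b\|_\infty$. For $|w|\ge\frac12$ put $y_k=N_k(1-|w|)$. Then $|w|^{N_k-1}\le2|w|^{N_k}\le2e^{-y_k}$, so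
\[
(1-|w|)|G'(w)|\le2\sum_k|b_k|\,y_ke^{-y_k}.
\]
Since $y^2e^{-y}\le4e^{-2}<1$, we have $ye^{-y}\le\min(y,1/y)$, and \eqref{eq:lac} gives $\sum_ky_ke^{-y_k}\le D_\lambda:=2/(1-\lambda^{-1})$. This proves the first claim. For any $J$, the terms $k\le J$ contribute at most $2\|b\|_\infty(1-|w|)\sum_{k\le J}N_k$, which tends to $0$ as $|w|\to1$, and the terms $k>J$ contribute at most $2D_\lambda\sup_{k>J}|b_k|$. If $b\in c_0$, it follows that $(1-|w|)|G'(w)|\to0$, and Lemma~\ref{lem:crit}(b) applies.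
\end{proof}

\begin{remark}
By Lemma~\ref{lem:coef}(d) the condition $b\in c_0$ is also necessary for $\tilde G\in\mathrm{VMO}$. Taking $b_k=1$ shows that in Lemma~\ref{lem:crit}(b) the hypothesis $M(\delta)\to0$ cannot be weakened to $M(1)<\infty$.
\end{remark}

\section{Slowly truncated lacunary series}\label{sec:construction}

We now place the functions \eqref{eq:fa} in $\mathcal A$. For Theorem~\ref{thm:C} the transition intervals must be allowed to overlap, so we record which terms are in transition at a given level and how much they weigh: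
\[
A(s)=\{k:\log N_k<s<\log N_k+\ell_k\},\qquad K(a)=\sup_{s\ge0}\sum_{k\in A(s)}|a_k| .
\]
From $\chi'(y)=6y(1-y)$ on $[0,1]$ we have
\begin{equation}\label{eq:chi}
0\le\chi'\le\tfrac32,\qquad\chi(y)\le\tfrac32y^+ .
\end{equation}

\begin{proposition}\label{prop:main}
Let $(N_k)$ be $\lambda$-lacunary with $N_1\ge2$, let $\ell_k\ge1$ and $\ell_k\to\infty$, and put
\[
c_k=\mu_{N_k}^{-1}\int_S\chi_k(z_1)|z_1|^{2N_k}\,d\sigma .
\]
Then $0\le c_k<1$ and $c_k\le C_n/\ell_k\to0$. If $a\in\ell^\infty$ and $K(a)<\infty$, then: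
\begin{enumerate}
\item[(a)] $\|f_a\|_\infty\le K(a)+E_\lambda\|a\|_\infty$;
\item[(b)] $f_a=F_a-\tilde u$, where $u=\sum_ka_k\chi_kw^{N_k}$ and $\tilde u\in\mathrm{VMO}$;
\item[(c)] $Pf_a=\sum_k(1-c_k)a_kz_1^{N_k}$ and $\widehat{f_a}(N_k)=(1-c_k)a_k$;
\item[(d)] $f_a\in\mathcal A$, and $f_a\in\mathrm{VMO}\cap L^\infty$ if $a\in c_0$.
\end{enumerate}
\end{proposition}

\begin{proof}
Throughout, $s=s(w)$ and $y_k=N_k(1-|w|)=N_ke^{-s}$, so that $\log N_k<s$ means $y_k<1$, and $s-\log N_k=\log(1/y_k)$.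

\emph{The numbers $c_k$.} We have $c_k<1$ because $\chi_k\le1$ everywhere and $\chi_k=0$ on the disk $|w|\le1-1/N_k$. Fix $k$, write $N=N_k$ and $t=|w|^2$. Then $1-|w|\ge(1-t)/2$, so \eqref{eq:chi} gives $\chi_k(w)\le\frac3{2\ell_k}\log^+\frac2{N(1-t)}$. Bounding $t^N$ by $1$ and substituting $y=N(1-t)$, we get
\[
c_k\le\frac{3(n-1)}{2\ell_k\mu_N}\int_0^1(1-t)^{n-2}\log^+\frac2{N(1-t)}\,dt=\frac{3(n-1)}{2\ell_k\,\mu_NN^{n-1}}\int_0^2y^{n-2}\log\frac2y\,dy\le\frac{C_n}{\ell_k}.
\]

(a) If $y_k<1$ and $\chi_k(w)\ne1$, then $k\in A(s)$; these terms contribute at most $K(a)$. The terms with $y_k\ge1$ satisfy $|w|^{N_k}\le e^{-y_k}$ and contribute at most $E_\lambda\|a\|_\infty$ by \eqref{eq:lac}.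

(b) The identity $f_a=F_a-\tilde u$ holds pointwise off $\Gamma$. The sum defining $u$ is locally finite in $\mathbf D$, since $\chi_k(w)\ne0$ forces $\log N_k<s$. The function $s$ is smooth except at $w=0$, and $N_k\ge2$ makes every $\chi_k$ vanish for $|w|\le\frac12$; so $u\in C^1(\mathbf D)$. Since $|\nabla s|=1/(1-|w|)$, the chain rule and \eqref{eq:chi} give $(1-|w|)|\nabla\chi_k|\le3/(2\ell_k)$ for $k\in A(s)$, and $\nabla\chi_k=0$ otherwise. Also $(1-|w|)|\nabla w^{N_k}|\le y_k$. Hence
\begin{equation}\label{eq:grad}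
(1-|w|)|\nabla u(w)|\le\frac32\sum_{k\in A(s)}\frac{|a_k|}{\ell_k}+\|a\|_\infty\sum_{y_k<1}y_k\,\chi_k(w).
\end{equation}
In the second sum the bound $\chi_k\le1$ is not enough, since the largest $y_k<1$ may be close to $1$. There we use that the cutoff has barely started: by \eqref{eq:chi} and the inequality $x\le e^{x/2}$ with $x=\log(1/y_k)$,
\[
y_k\chi_k(w)\le\frac3{2\ell_k}\,y_k\log\frac1{y_k}\le\frac3{2\ell_k}\,y_k^{1/2},\qquad y_k<1 .
\]
Fix $J$ and let $m_J=\min_{k>J}\ell_k$. For $s>\max_{k\le J}(\log N_k+\ell_k)$ the set $A(s)$ contains only indices $k>J$, so the first term in \eqref{eq:grad} is at most $3K(a)/(2m_J)$. In the second sum, the indices $k\le J$ contribute at most $e^{-s}\sum_{k\le J}N_k\to0$, and the indices $k>J$ contribute at most $\frac3{2m_J}(1-\lambda^{-1/2})^{-1}$ by \eqref{eq:lac}. Therefore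
\[
\limsup_{|w|\to1}\,(1-|w|)|\nabla u(w)|\le\frac3{2m_J}\Bigl(K(a)+\frac{\|a\|_\infty}{1-\lambda^{-1/2}}\Bigr),
\]
and the right side tends to $0$ as $J\to\infty$. By continuity of $\nabla u$ also $M(1)<\infty$, and Lemma~\ref{lem:crit}(b) gives $\tilde u\in\mathrm{VMO}$.

(c) On the circle $|w|=\rho<1$ the function is given by the absolutely convergent Fourier series $\sum_ka_k(1-\chi_k(\rho))\rho^{N_k}e^{iN_k\theta}$, because $\chi_k$ is radial. Computing $\int f_a\bar z_1^{\,m}d\sigma$ by \eqref{eq:push} in polar coordinates, we find $\widehat{f_a}(m)=0$ for $m\notin\{N_k\}$ and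
\[
\widehat{f_a}(N_k)=a_k\,\mu_{N_k}^{-1}\int_S(1-\chi_k(z_1))|z_1|^{2N_k}\,d\sigma=(1-c_k)a_k .
\]
Now apply \eqref{eq:Pz1}.

(d) By (b) and (c), $f_a-Pf_a=\sum_kc_ka_kz_1^{N_k}-\tilde u$. The series is in VMO by Lemma~\ref{lem:lacVMO}, because $c_ka_k\to0$. So $f_a-Pf_a\in\mathrm{VMO}$, and $f_a\in\mathcal A$ by (a) and \eqref{eq:known}. If $a\in c_0$, then $F_a\in\mathrm{VMO}$ by Lemma~\ref{lem:lacVMO}, and $f_a=F_a-\tilde u\in\mathrm{VMO}$.
\end{proof}

\begin{remark}
The hypothesis $\ell_k\to\infty$ enters in (b) and in $c_k\to0$, and (b) fails without it. Let $n=2$, $\ell_k=\ell$ constant and $a_k=1$. Since $\chi_k=1$ where $1-|w|\le e^{-\ell}/N_k$, formula \eqref{eq:mass} gives $\liminf c_k\ge1-\exp(-2e^{-\ell})>0$. The coefficient of $\tilde u$ at $N_k$ is $c_k$, so $\tilde u\notin\mathrm{VMO}$ by Lemma~\ref{lem:coef}(d).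
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Here $N_1=2$, $N_{k+1}/N_k=2^{2k+1}\ge8$, and $\ell_k=\log(N_{k+1}/N_k)\ge1$ tends to infinity. The transition intervals $(\log N_k,\log N_{k+1})$ are disjoint, so $A(s)$ has at most one element and $K(a)\le1$. By Proposition~\ref{prop:main}, $f\in\mathcal A$ and $\widehat f(N_k)=1-c_k\to1$. By Lemma~\ref{lem:coef} the coefficients of a function in $H^\infty(S)+\mathrm{VMO}$ tend to $0$, so $f$ is not such a function.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]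
We have $\ell_k\ge\log3>1$ and $\ell_k\to\infty$, and the transition intervals are again disjoint, so $K(a)\le\|a\|_\infty$. Proposition~\ref{prop:main} applies to every $a\in\ell^\infty$ and gives $f_a\in\mathcal A$.

\emph{Lower bounds.} Let $W\in H^\infty(S)+\mathrm{VMO}$ and $e=f_a-W$. By Proposition~\ref{prop:main}(c) and Lemma~\ref{lem:coef}, $\widehat e(N_k)=(1-c_k)a_k-\widehat W(N_k)=a_k+o(1)$. Lemma~\ref{lem:coef}(c) gives $\limsup|a_k|\le C_n\|e\|_{\mathrm{BMO}}$, which is the BMO bound with $c_n=1/C_n$. If $W\in X$, then $e$ is bounded and Lemma~\ref{lem:coef}(a) gives $\limsup|a_k|\le2^{n-1}\|e\|_\infty$.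

\emph{Upper bound.} Fix $J$ and split $a=a'+a''$, where $a'_k=a_k$ for $k\le J$ and $a'_k=0$ for $k>J$. Then $a'\in c_0$, so $f_{a'}\in\mathrm{VMO}\cap L^\infty\subset X$ and $\operatorname{dist}_{L^\infty}(f_a,X)\le\|f_{a''}\|_\infty$. The function $f_{a''}$ is built from the sequence $(N_k)_{k>J}$, which is $\lambda_J$-lacunary with $\lambda_J=\inf_{k>J}N_{k+1}/N_k$. Proposition~\ref{prop:main}(a) for this sequence gives $\|f_{a''}\|_\infty\le(1+E_{\lambda_J})\sup_{k>J}|a_k|$. As $J\to\infty$ we have $\lambda_J\to\infty$ and $E_{\lambda_J}\to e^{-1}$.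

\emph{The quotient.} Since $X\subset\mathcal A$ and $\mathcal A$ is closed, $\overline X$ is a closed subspace of $\mathcal A$, and the norm of $f_a+\overline X$ in $\mathcal A/\overline X$ is $\operatorname{dist}_{L^\infty}(f_a,X)$. The norm of $a+c_0$ in $\ell^\infty/c_0$ is $\limsup|a_k|$. The map $a\mapsto f_a$ is linear, so the two-sided bound says that it induces an isomorphic embedding. Taking $a_k=1$ shows $\overline X\ne\mathcal A$. Finally, $\ell^\infty/c_0$ is nonseparable: partition the indices into infinitely many infinite sets $I_1,I_2,\dots$; the indicator sequences of the unions $\bigcup_{j\in Z}I_j$, $Z\subset\{1,2,\dots\}$, give uncountably many cosets at mutual distance $1$.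
\end{proof}

\section{Lacunary series in $P(\mathcal A)$ and $P(X)$}\label{sec:class}

When the ratios $N_{k+1}/N_k$ stay bounded, long transition intervals overlap, and slowness competes with boundedness. For example, let $N_k=2^k$, $a_k=1$ and $\ell_k\to\infty$, fix $m$, and evaluate at $z_1=w\in(0,1)$. All terms of \eqref{eq:fa} are nonnegative. For $s=s(w)$ large, each $k$ with $0<s-\log N_k\le m$ has $\ell_k\ge2m$, hence $1-\chi_k\ge\frac12$, and $w^{N_k}\ge(1-1/N_k)^{N_k}\ge\frac14$; there are at least $m/\log2-1$ such $k$. So $f_a$ is unbounded. Condition (D) resolves the competition: in the variable $s$ it says that the total weight $\sum|a_k|$ of the frequencies in a far-out window of length $\log L$ is at most a fixed constant plus an arbitrarily small multiple of that length.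

For the necessity of (D) we need Sidon's theorem that Hadamard lacunary sets are Sidon sets; see \cite[Ch.~VI, \S6]{Zygmund} or \cite[\S5.7]{RudinGroups}. It states that for a $\lambda$-lacunary sequence $(N_k)$ there is a constant $\kappa$ such that
\begin{equation}\label{eq:sidon}
\sum_k|b_k|\le\kappa\sup_\theta\Bigl|\sum_kb_ke^{iN_k\theta}\Bigr|
\end{equation}
for every sequence $b$ with finitely many nonzero terms.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Condition \textup{(D)} is sufficient.} Taking $\varepsilon=1$, $L=1$ and $R=N_k$ in (D) gives $|a_k|\le C$ for large $k$, so $a$ is bounded. We choose the lengths $\ell_k$ to grow so slowly that a window of length $\ell_k$ starting at $\log N_k$ has weight at most $C+1$. Pick $R_1<R_2<\cdots\to\infty$ such that the inequality in (D) holds with $\varepsilon=1/i$ for all $R\ge R_i$, $L\ge1$. Put $\ell_k=i$ if $R_i\le N_k<R_{i+1}$, and $\ell_k=1$ if $N_k<R_1$. Then $\ell_k\ge1$ and $\ell_k\to\infty$. If $A(s)$ is nonempty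 with least element $j$, every $k\in A(s)$ satisfies
\[
N_j\le N_k<e^s<N_je^{\ell_j}.
\]
If $N_j\ge R_1$, the inequality in (D) with $R=N_j$, $L=e^{\ell_j}$, $\varepsilon=1/\ell_j$ gives $\sum_{k\in A(s)}|a_k|\le C+1$. If $N_j<R_1$, then $\ell_j=1$ and \eqref{eq:count} bounds the sum by $\|a\|_\infty(1+1/\log\lambda)$. Thus $K(a)<\infty$.

The projection of $f_a$ has coefficients $(1-c_k)a_k$, so we correct for this factor. The numbers $c_k$ depend only on $N_k$ and $\ell_k$, and $\sup_kc_k<1$ because $c_k<1$ and $c_k\to0$. Let $b_k=a_k/(1-c_k)$. Then $|b_k|\le(1-\sup_jc_j)^{-1}|a_k|$, so $b\in\ell^\infty$ and $K(b)<\infty$. By Proposition~\ref{prop:main}, $f_b\in\mathcal A$ and $Pf_b=F_a$.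

\emph{Condition \textup{(D)} is necessary.} Let $F_a=Pf$ with $f\in\mathcal A$, and let $q=f-Pf$, which is in VMO by \eqref{eq:known}. We compare the averages of $F_a=f-q$ over two concentric balls centered on $\Gamma$. The averages of $f$ are bounded, those of $q$ drift slowly as the ball shrinks, and those of $F_a$ follow the radial values of the power series; the difference of two radial values is essentially a block of the series.

Since $F_a=f-q\in\mathrm{BMO}$, the sequence $a_k=\widehat{F_a}(N_k)$ is bounded by Lemma~\ref{lem:coef}(c). Let $G(w)=\sum a_kw^{N_k}$, so $F_a=\tilde G$. Fix $\theta$ and put $B_t=B(\xi_\theta,\sqrt t)$ for $0<t\le\frac12$. The constants $C_1,\dots,C_4$ below do not depend on $\theta,t,t',R,L$. By Lemmas~\ref{lem:lacVMO} and \ref{lem:crit}(a),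
\[
|(F_a)_{B_t}-G((1-t)e^{i\theta})|\le C_1 .
\]
If $t_1/2\le t_2\le t_1\le t$, then $B_{t_2}\subset B_{t_1}$ and \eqref{eq:ball} gives
\[
|q_{B_{t_2}}-q_{B_{t_1}}|\le\frac1{\sigma(B_{t_2})}\int_{B_{t_1}}|q-q_{B_{t_1}}|\,d\sigma\le2^nA_0^2\,\omega_q(\sqrt t).
\]
One passes from $t$ to $t'\le t$ in at most $1+\log_2(t/t')$ such steps, so $|q_{B_t}-q_{B_{t'}}|\le C_2\,\omega_q(\sqrt t)(1+\log(t/t'))$. Since $|f_{B_t}-f_{B_{t'}}|\le2\|f\|_\infty$, we obtain for $0<t'\le t\le\frac12$
\begin{equation}\label{eq:drift}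
|G((1-t')e^{i\theta})-G((1-t)e^{i\theta})|\le2C_1+2\|f\|_\infty+C_2\,\omega_q(\sqrt t)\bigl(1+\log(t/t')\bigr).
\end{equation}
Let $R\ge2$, $L\ge1$, $t=1/R$ and $t'=1/(RL)$. The difference on the left is $\sum_ka_k\gamma_ke^{iN_k\theta}$ with $\gamma_k=(1-t')^{N_k}-(1-t)^{N_k}\in[0,1]$, and
\[
\begin{array}{ll}
\gamma_k\le1-(1-t)^{N_k}\le N_k/R&\text{if }N_k<R,\\[2pt]
\gamma_k\le(1-t')^{N_k}\le e^{-N_k/(RL)}&\text{if }N_k>RL,\\[2pt]
1-\gamma_k\le N_k/(RL)+e^{-N_k/R}&\text{if }R\le N_k\le RL .
\end{array}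
\]
By \eqref{eq:lac} with $\eta=1/R$ and $\eta=1/(RL)$, replacing $\gamma_k$ by $1$ on the block $R\le N_k\le RL$ and by $0$ off it changes the sum by at most $C_3=2\|a\|_\infty\bigl((1-\lambda^{-1})^{-1}+E_\lambda\bigr)$. With $C_4=2C_1+2\|f\|_\infty+C_2\|q\|_{\mathrm{BMO}}+C_3$, inequality \eqref{eq:drift} yields
\[
\sup_\theta\Bigl|\sum_{R\le N_k\le RL}a_ke^{iN_k\theta}\Bigr|\le C_4+C_2\,\omega_q(R^{-1/2})\log L .
\]
By \eqref{eq:sidon}, $\sum_{R\le N_k\le RL}|a_k|\le\kappa C_4+\kappa C_2\,\omega_q(R^{-1/2})\log L$. Since $\omega_q(R^{-1/2})\to0$ as $R\to\infty$, condition (D) holds with $C=\kappa C_4$. This proves (2).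

\emph{Part \textup{(1)}.} If $F_a=PW$ with $W\in X$, then $a_k=\widehat{PW}(N_k)=\widehat W(N_k)\to0$ by Lemma~\ref{lem:coef}. Conversely, let $a\in c_0$. By \eqref{eq:count},
\[
\sum_{R\le N_k\le RL}|a_k|\le\sup_{N_k\ge R}|a_k|\cdot\Bigl(1+\frac{\log L}{\log\lambda}\Bigr),
\]
so (D) holds with $C=\|a\|_\infty$. The sequence $b$ constructed in the sufficiency part lies in $c_0$, so $f_b\in\mathrm{VMO}\cap L^\infty\subset X$ by Proposition~\ref{prop:main}(d), and $Pf_b=F_a$.

\emph{The case $a_k=1$.} The series is not in $P(X)$ by (1). Suppose (D) holds and take an integer $m\ge\max(C,1)$. For $N_k\ge R_\varepsilon$, apply (D) with $R=N_k$ and $L=N_{k+m}/N_k$. The block contains $N_k,\dots,N_{k+m}$, so $m+1\le C+\varepsilon\log(N_{k+m}/N_k)$, and $\log(N_{k+m}/N_k)\ge1/\varepsilon$. Hence $N_{k+m}/N_k\to\infty$. Conversely, suppose $N_{k+m}/N_k\to\infty$. Given $\varepsilon>0$, choose $R_\varepsilon$ such that $\log(N_{k+m}/N_k)\ge m/\varepsilon$ whenever $N_k\ge R_\varepsilon$. Let $R\ge R_\varepsilon$,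 and let $N_j,\dots,N_{j+\nu-1}$, $\nu\ge1$, be the members of the sequence in $[R,RL]$. Going from $N_j$ in steps of $m$ indices, we get
\[
\log L\ge\log\frac{N_{j+\nu-1}}{N_j}\ge\Bigl\lfloor\frac{\nu-1}m\Bigr\rfloor\frac m\varepsilon\ge\frac{\nu-m}\varepsilon ,
\]
that is, $\nu\le m+\varepsilon\log L$. This is (D) with $C=m$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hankel}
\emph{Boundedness and compactness of Hankel operators on the sphere},
\texttt{http://www.math.vanderbilt.edu/\textasciitilde zheng/xia.pdf}.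

\bibitem{RudinGroups}
Rudin, \emph{Fourier Analysis on Groups}.

\bibitem{RudinBall}
Rudin, \emph{Function Theory in the Unit Ball of $\mathbf C^n$}.

\bibitem{Zygmund}
Zygmund, \emph{Trigonometric Series}.

\end{thebibliography}
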